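\title{Excursions of a uniform Eulerian circuit on the torus $\mathbb{Z}_N^d$, $d\ge 3$, are bounded or macroscopic}

\begin{abstract}
Replace each edge of the discrete torus $\mathbb{Z}_N^d$ by two oppositely directed edges and choose an Eulerian circuit of the resulting directed graph uniformly at random. The circuit passes through the origin $2d$ times and thus splits into $2d$ excursions. We prove that for every fixed $d\ge3$, with high probability each excursion has length $O(1)$ or of order $N^d$, with nothing in between. The proof cuts the circuit at the origin and at a second, distant vertex $x$. The vertex at which a piece of the cut circuit ends has exactly the hitting law of simple random walk, also conditionally on an explored part of the circuit. A maximum principle linking two such conditional expectations shows that an excursion that has escaped from the origin is unlikely to return before it comes close to $x$.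
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $N\ge3$ and let $G$ be the directed graph with vertex set $\mathbb{Z}_N^d$ and an edge $u\to v$ whenever $u$ and $v$ differ by $\pm1$ in exactly one coordinate. Put $n=N^d$. The graph $G$ is strongly connected, and every vertex has in-degree and out-degree $2d$. By Euler's theorem $G$ has an \emph{Eulerian circuit}, a closed tour that uses each of the $2dn$ directed edges exactly once. Let $\mathcal{C}_N$ be a uniformly random Eulerian circuit. It passes through the origin exactly $2d$ times and splits into $2d$ \emph{excursions}, the segments between consecutive visits to the origin. Each excursion begins with a different edge $e$ out of $0$; we write $L_e$ for its length, the number of its edges. The $2d$ lengths sum to $2dn$.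

How is the total length shared among the excursions? It is conjectured in \cite{talk}, on the basis of the transience of simple random walk on $\mathbb{Z}^d$ and of simulation, that for fixed $d\ge3$ each excursion has length $O(1)$ or $\Omega(N^d)$, and not of intermediate order, as $N\to\infty$. The order statements are meant in probability. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $d\ge3$. For every $\varepsilon>0$ there are $K<\infty$, $\delta>0$ and $N_0$ such that for all $N\ge N_0$, with probability at least $1-\varepsilon$, every excursion of $\mathcal{C}_N$ from $0$ has length at most $K$ or at least $\delta N^d$.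
\end{theorem}

\begin{corollary}\label{cor:main}
Let $d\ge3$. If $K_N\to\infty$ and $\delta_N\to0$, then the probability that some excursion has length in $[K_N,\delta_NN^d]$ tends to $0$.
\end{corollary}

\begin{proof}
Take $K,\delta$ from Theorem~\ref{thm:main} for a given $\varepsilon$. Eventually $K_N>K$ and $\delta_N<\delta$, and then the probability is at most $\varepsilon$.
\end{proof}

\subsection*{What one would guess}
Both alternatives occur. The longest excursion always has length at least $n$, since the $2d$ lengths sum to $2dn$, and Example~\ref{ex:two} shows that $\mathbb{P}(L_e=2)\to\frac{d-1}{d(2d-1)}$.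

In dimension one the circuits can be listed. At each vertex of the cycle $\mathbb{Z}_N$ the circuit either goes straight on both visits or turns back on both. With no turning vertex the edges form two closed tours, and $k\ge1$ turning vertices cut them into $k$ closed tours. So there are $N$ circuits, one for each position $j$ of a single turning vertex. The two excursions have lengths $2j$ and $2(N-j)$ if $j\in\{1,\dots,N-1\}$, and $N$ and $N$ if $j=0$. Both are of order $N$, except with small probability.

For $d\ge3$ the guess comes from random walk. A walk on the torus is at the origin at time $t$ with probability at most $C(t^{-d/2}+n^{-1})$, so it visits the origin during the time interval $[K,\delta n]$ with probability at most $C(K^{1-d/2}+\delta+n^{-1})$; see \eqref{eq:hit}. The walk either returns at once or gets lost in the bulk, and from the bulk it needs time of order $n$ to find a given vertex. The circuit, however, is not a random walk: it never repeats an edge, and it must leave the unused edges in a state that can still be completed to a single tour. The exact link between the two objects (Lemma~\ref{lem:exit}) concerns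 the \emph{place} where a piece of the circuit ends and says nothing about its length. The proof has to extract information on lengths from information on endpoints.

\subsection*{Plan of the proof}
Section~\ref{sec:strands} cuts the circuit at a set of roots and proves the exact formulas for the resulting pieces, which we call strands. Section~\ref{sec:model} presents the main mechanism in a model case where it takes a few lines. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to an estimate for the two roots $0$ and $x$, with $x$ far away: a strand from $0$ that is not short rarely returns to $0$ without visiting a large box around $x$. Sections~\ref{sec:box}--\ref{sec:global} prove that estimate, and Section~\ref{sec:sobolev} contains the proof of a Sobolev inequality used on the way. The hypothesis $d\ge3$ enters through transience (Section~\ref{sec:box}), the Sobolev inequality (Lemma~\ref{lem:sobolev}) and the hitting bound \eqref{eq:hit}.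

\subsection*{Notation}
For torus vertices, $\|u-v\|$ is the sup-distance on the torus, and $\Lambda_r=\{v:\|v\|\le r\}$. We use two facts about simple random walk on $\mathbb{Z}^d$. \emph{Transience} for $d\ge3$: the probability $p_{\mathrm{esc}}$ of never returning to the starting point is positive, and $P_y(\text{hit }0)\to0$ as $y\to\infty$. \emph{Liouville property}: a bounded function on $\mathbb{Z}^d$ that is harmonic (equal at each point to the average over the $2d$ neighbors) is constant. We set
\[
\kappa=2d\,p_{\mathrm{esc}}=\sum_{w\sim0}P_w(\text{never hit }0)\in(0,2d],\qquad \eta=\frac{\kappa}{8d}\in(0,\tfrac14].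
\]

\section{Strands and random walk}\label{sec:strands}

Conditioning on part of the circuit will turn $G$ into other graphs, so we work in general.

\subsection*{Rooted balanced graphs}
Let $H=(V,E)$ be a finite directed multigraph; loops and parallel edges are allowed. The head of an edge $e$ is $e^+$, and $\operatorname{Out}(\cdot)$, $\operatorname{In}(\cdot)$ are the sets of edges with tail, respectively head, at a given vertex or in a given set. We assume that $H$ is \emph{balanced}: $|\operatorname{In}(v)|=|\operatorname{Out}(v)|=:\deg(v)$ for all $v$. A nonempty set $B\subset V$ of \emph{roots} is fixed, and vertices of degree $0$ outside $B$ are always discarded. A balanced graph that is connected when orientations are ignored is strongly connected: no edge leaves the set of vertices reachable from $v$, so by balance no edge enters it, and the set is everything.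

An Eulerian circuit is the same as a family of bijections $\sigma_v:\operatorname{In}(v)\to\operatorname{Out}(v)$, $v\in V$, for which the successor map $f\mapsto\sigma_{f^+}(f)$ is a single cycle on $E$. We forget the bijections at the roots. A \emph{configuration} is a family $\sigma=(\sigma_v)_{v\notin B}$ of such bijections. Its successor map is a bijection from $E\setminus\operatorname{In}(B)$ to $E\setminus\operatorname{Out}(B)$, so it partitions $E$ into closed cycles avoiding $B$ and \emph{strands}: the strand of $e\in\operatorname{Out}(B)$ starts with $e$ and follows successors up to the first edge with head in $B$. Let $\Omega_B(H)$ be the set of configurations without closed cycles, in which every edge lies on a strand, and let $\mu^H_B$ be the uniform law on $\Omega_B(H)$ when this set is nonempty.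

A \emph{forest oriented to $B$} is a choice of one out-edge at each $v\notin B$ with no directed cycle; $\tau_B(H)$ is the number of such forests. The \emph{walk on $H$} leaves each vertex along a uniformly chosen out-edge, and $P^H_v$ is its law from $v$. The Laplacian is
\[
(\Delta_Hf)(v)=\sum_{g\in\operatorname{Out}(v)}\bigl(f(v)-f(g^+)\bigr),
\]
with matrix $\Delta_H(v,w)=\deg(v)\mathbf{1}_{v=w}-\#\{\text{edges }v\to w\}$, and $\Delta_A$ is its restriction to $A\times A$. If the walk can leave $A$ from every vertex of $A$, then $\Delta_A$ is invertible and
\begin{equation}\label{eq:green}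
\Delta_A^{-1}(v,w)=\frac{1}{\deg(w)}\,E_v[\text{number of visits to $w$ before leaving $A$}]\ge0 .
\end{equation}
The matrix $\Delta_H$ need not be symmetric, but balance gives $\sum_{u\to v}f(u)^2=\sum_{u\to v}f(v)^2$ (sums over edges), and therefore
\begin{equation}\label{eq:energy}
\langle f,\Delta_Hf\rangle=\sum_{u\to v}\bigl(f(u)^2-f(u)f(v)\bigr)=\frac12\sum_{u\to v}\bigl(f(u)-f(v)\bigr)^2 .
\end{equation}
We use three classical theorems.
\begin{itemize}
\item \emph{BEST theorem.} If $H$ is balanced and connected with all degrees positive, it has $\tau_{\{b\}}(H)\prod_{v\in V}(\deg(v)-1)!$ Eulerian circuits, for any vertex $b$.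
\item \emph{Directed matrix--tree theorem.} $\tau_B(H)=\det\Delta_{V\setminus B}$.
\item \emph{Wilson's algorithm, directed version.} Suppose every vertex can reach $B$. Run the walk from a vertex $v\notin B$ until it hits $B$, erase its loops chronologically, add the resulting path to $B$, and repeat from a vertex not yet covered. The forest obtained has probability proportional to the product of the transition probabilities of its edges. Here this product is $\prod_{v\notin B}\deg(v)^{-1}$ for every forest, so in a uniform forest the path from $v$ to $B$ has the law of the loop erasure of the walk from $v$ stopped at $B$.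
\end{itemize}

\subsection*{Counting and conditioning}

\begin{lemma}[Counting]\label{lem:count}
$|\Omega_B(H)|=\tau_B(H)\prod_{v\notin B}(\deg(v)-1)!$. In particular $\Omega_B(H)\ne\emptyset$ if and only if $\tau_B(H)>0$, and then every vertex can reach $B$.
\end{lemma}

\begin{proof}
If some component contains no root, there is no forest, and the edges of that component lie on closed cycles in every configuration; both sides are $0$. If $V=B$, both sides are $1$. Otherwise glue $B$ to one vertex $b$. This changes neither $\Omega_B(H)$ nor $\tau_B(H)$, and the glued graph is connected and balanced with $\deg(b)\ge1$. The restriction of an Eulerian circuit of the glued graph to $V\setminus B$ lies in $\Omega_B(H)$. Conversely, let $\sigma\in\Omega_B(H)$ and let $\pi:\operatorname{Out}(b)\to\operatorname{In}(b)$ map the first edge of a strand to its last edge. A bijection $\sigma_b$ extends $\sigma$ to a circuit exactly when $\sigma_b\circ\pi$ is a cyclic permutation of $\operatorname{Out}(b)$, and there are $(\deg(b)-1)!$ such $\sigma_b$. So the number of circuits is $|\Omega_B(H)|(\deg(b)-1)!$. Compare with the BEST theorem.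
\end{proof}

In the case $H=G$, $B=\{0\}$, every configuration has the same number of extensions to a circuit. Hence \emph{the restriction of $\mathcal{C}_N$ to $(\sigma_v)_{v\ne0}$ has law $\mu^G_{\{0\}}$, and the excursions are the strands}. For any root set we write $L_e$ for the length of the strand of $e$.

A \emph{relation} is a requirement $\sigma_v(f)=g$ with $v\notin B$, $f\in\operatorname{In}(v)$, $g\in\operatorname{Out}(v)$. A set of relations is \emph{admissible} if no two share their $f$ or their $g$ and they do not close up into a cycle; relations that hold together in some element of $\Omega_B(H)$ are admissible. Admissible relations chain the edges into maximal paths. The \emph{contracted graph} $H^*$ has one edge for each maximal path, with the same two end vertices.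

\begin{lemma}[Contraction]\label{lem:contract}
For an admissible set of relations, $H^*$ is balanced, and the elements of $\Omega_B(H)$ satisfying the relations are in bijection with $\Omega_B(H^*)$, strands corresponding to strands with the same end vertices. So the relations have probability $|\Omega_B(H^*)|/|\Omega_B(H)|$ under $\mu_B^H$, and if this is positive the conditional law is $\mu_B^{H^*}$.
\end{lemma}

\begin{proof}
Each relation at $v$ removes one in-edge and one out-edge at $v$, so $H^*$ is balanced. The remaining values of $\sigma_v$ form a bijection from the unused in-edges to the unused out-edges at $v$, and these are the last edges of the maximal paths ending at $v$ and the first edges of those starting at $v$, that is, the in- and out-edges of $v$ in $H^*$. So configurations of $H$ satisfying the relations correspond bijectively to configurations of $H^*$. As the relations close no cycle by themselves, every closed cycle and every strand of the configuration of $H$ is a concatenation of maximal paths, hence a closed cycle or strand of the configuration of $H^*$, and conversely.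
\end{proof}

\begin{example}\label{ex:two}
Let $e$ be the edge $0\to v$ of $G$ and $\bar e$ the edge $v\to0$. Then $L_e=2$ is the single relation $\sigma_v(e)=\bar e$, and $G^*$ is $G$ with $e,\bar e$ replaced by a loop at $0$. By Lemmas~\ref{lem:count} and~\ref{lem:contract}, $\mathbb{P}(L_e=2)=(2d-1)^{-1}\tau_{\{0\}}(G^*)/\tau_{\{0\}}(G)$, and the ratio is the fraction of trees oriented to $0$ that avoid $\bar e$. Such trees are the spanning trees of the undirected torus, with $\bar e$ used exactly when $\{0,v\}$ is a tree edge. By symmetry each of the $dn$ undirected edges lies in a fraction $(n-1)/(dn)$ of the spanning trees. Hence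
\[
\mathbb{P}(L_e=2)=\frac1{2d-1}\Bigl(1-\frac{n-1}{dn}\Bigr)\longrightarrow\frac{d-1}{d(2d-1)} .
\]
For $d=3$ the limit is $2/15$, while random walk steps back with probability $1/6$. An excursion does not have the law of a random walk path.
\end{example}

Its last edge, however, does have the random walk law.

\begin{lemma}[Exit law]\label{lem:exit}
Let $\Omega_B(H)\ne\emptyset$, $e\in\operatorname{Out}(B)$ with $e^+\notin B$, and $f\in\operatorname{In}(B)$. Then
\[
\mu_B^H(\text{the strand of $e$ ends with $f$})=P^H_{e^+}(\text{the walk first enters $B$ through $f$}).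
\]
\end{lemma}

\begin{proof}
If $f\in\operatorname{Out}(B)$, then $f$ is a strand by itself and $f\ne e$, while the walk enters $B$ through an edge with tail outside $B$; both sides are $0$. Let $f\notin\operatorname{Out}(B)$. Glue $B$ to one vertex and split that vertex into $b''$, with in-edge $f$ and out-edge $e$ only, and $b'$, with all other edges. Call this balanced graph $H'$, and take $b'$ as its only root. The bijection at $b''$ is forced, $f\mapsto e$. A closed cycle in $H'$ either avoids $b''$, and is then a closed cycle in $H$, or passes through $b''$, which says that the strand of $e$ in $H$ ends with $f$. So $\Omega_{\{b'\}}(H')$ is in bijection with the set of $\sigma\in\Omega_B(H)$ in which the strand of $e$ does \emph{not} end with $f$. By Lemma~\ref{lem:count} their fraction is $\tau_{\{b'\}}(H')/\tau_B(H)$, the factor of $b''$ being $0!=1$. In the same way, a forest of $H'$ oriented to $b'$ consists of $e$ and a forest $F$ of $H$ oriented to $B$ such that the $F$-path from $e^+$ does not end with $f$. So the strand of $e$ ends with $f$ with the same probability as the path from $e^+$ in a uniform forest. That path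 is the loop erasure of the walk from $e^+$, and loop erasure keeps the last edge.
\end{proof}

\subsection*{Two roots}
Let $B=\{0,x\}$ with $x\neq0$ and $\Omega_B(H)\ne\emptyset$. Let $a=a(\sigma)$ be the number of strands from $x$ to $0$, and put
\[
\varphi_H(v)=P^H_v(\text{hit $x$ before $0$}),\qquad \alpha_H=\mathbb{E}_{\mu^H_{\{0,x\}}}[a],
\]
with $\varphi_H(0)=0$ and $\varphi_H(x)=1$. Summing Lemma~\ref{lem:exit} over $f\in\operatorname{In}(x)$ gives, for every $e\in\operatorname{Out}(B)$,
\begin{equation}\label{eq:phi}
\mu^H_{\{0,x\}}(\text{the strand of $e$ ends at $x$})=\varphi_H(e^+);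
\end{equation}
this is also true when $e^+$ is a root. As many strands start at $0$ as end at $0$; removing those from $0$ to $0$, we see that $a$ is also the number of strands from $0$ to $x$. Hence $\alpha_H$ can be computed at either root:
\begin{equation}\label{eq:alpha}
\alpha_H=\sum_{g\in\operatorname{Out}(x)}\bigl(1-\varphi_H(g^+)\bigr)=\sum_{g\in\operatorname{Out}(0)}\varphi_H(g^+).
\end{equation}

Now reveal the strand of an edge $e\in\operatorname{Out}(0)$ step by step. Let $v_0=e^+$, and let $v_t$ be the tip after $t$ further edges. Let $H_t$ be the graph in which these $t+1$ edges are contracted to one edge $0\to v_t$, so $H_0=H$.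

\begin{lemma}[Exploration]\label{lem:explore}
Let $W\supset\{0,x\}$ be a set of vertices and $T=\min\{t:v_t\in W\}$. Under $\mu^H_{\{0,x\}}$,
\[
\mathbb{E}[\alpha_{H_T}]=\alpha_H,\qquad \mathbb{E}[\varphi_{H_T}(v_T)]=\varphi_H(v_0).
\]
\end{lemma}

\begin{proof}
The time $T$ is finite because the strand ends in $W$. The event that the first $T$ steps are given edges is the event that the corresponding $T$ relations at $v_0,\dots,v_{T-1}\notin B$ hold. By Lemma~\ref{lem:contract}, given these steps the law is $\mu^{H_T}_{\{0,x\}}$. So $\alpha_{H_T}$ is the conditional expectation of $a$, and by \eqref{eq:phi} for the edge $0\to v_T$, $\varphi_{H_T}(v_T)$ is the conditional probability that the strand of $e$ ends at $x$. Take expectations.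
\end{proof}

In other words, $\alpha_{H_t}$ and $\varphi_{H_t}(v_t)$ are Doob martingales along the exploration. The last lemma brings us back to one root.

\begin{lemma}[Change of root]\label{lem:root}
Let $x\ne0$ be a vertex of $G$. For every event $\mathcal{A}$ depending only on $(\sigma_v)_{v\notin\{0,x\}}$,
\[
\mu^G_{\{0\}}(\mathcal{A})=\alpha_G^{-1}\,\mathbb{E}_{\mu^G_{\{0,x\}}}[a\mathbf{1}_{\mathcal{A}}]\le\frac{2d}{\alpha_G}\,\mu^G_{\{0,x\}}(\mathcal{A}).
\]
\end{lemma}

\begin{proof}
Forgetting $\sigma_x$ maps $\Omega_{\{0\}}(G)$ into $\Omega_{\{0,x\}}(G)$. For $\sigma\in\Omega_{\{0,x\}}(G)$ let $\operatorname{Tr}(\sigma)$ be the graph on $\{0,x\}$ whose edges are the strands. The bijections $\sigma_x$ that extend $\sigma$ to an element of $\Omega_{\{0\}}(G)$ are the elements of $\Omega_{\{0\}}(\operatorname{Tr}(\sigma))$. A tree of $\operatorname{Tr}(\sigma)$ oriented to $0$ is one edge $x\to0$, so by Lemma~\ref{lem:count} there are $a(\sigma)(2d-1)!$ extensions. Sum over $\sigma\in\mathcal{A}$ and over all $\sigma$, and use $a\le2d$.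
\end{proof}

\begin{example}\label{ex:cycle}
For $d=1$ and $x\in\{1,\dots,N-1\}$ the roots cut the cycle into arcs of lengths $x$ and $N-x$. A configuration has no closed cycle if each arc contains at most one turning vertex, which leaves $m$ choices on an arc of length $m$. The strand entering such an arc from $0$ crosses it when there is no turning vertex, with probability $1/m$; this is the gambler's ruin probability in \eqref{eq:phi}. The number $a$ counts the arcs without a turning vertex, so $\sum_\sigma a(\sigma)=2+(x-1)+(N-x-1)=N$, the number of circuits found in Section~\ref{sec:intro}.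
\end{example}

\section{The mechanism in a model case}\label{sec:model}

On the torus, \eqref{eq:phi} says that a strand starting far from both roots ends at either one with probability about $\frac12$. It does not distinguish a strand that returns to $0$ after seeing a small part of the torus from one that first passes close to $x$. Comparing the two martingales of Lemma~\ref{lem:explore} does. This is clearest when the neighborhood of $x$ is a single vertex $u$.

\begin{proposition}[Model case]\label{prop:model}
Let $H$ have roots $0,x$ of the same degree $D\ge1$, with $\Omega_{\{0,x\}}(H)\ne\emptyset$. Suppose there is a third vertex $u$ such that all edges out of $x$ go to $u$ and all edges into $x$ come from $u$. Then for every $e\in\operatorname{Out}(0)$,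
\[
\mu^H_{\{0,x\}}(\text{the strand of $e$ returns to $0$ without visiting $u$})\le2\bigl(\varphi_H(u)-\varphi_H(e^+)\bigr).
\]
\end{proposition}

\begin{proof}
Explore with $W=\{0,u,x\}$. The strand cannot reach $x$ before $u$, so $v_T\in\{0,u\}$, the edges at $x$ are the same in $H_T$ as in $H$, and the event in question is $\{v_T=0\}$. For $H'\in\{H,H_T\}$ the first formula in \eqref{eq:alpha} reads $\varphi_{H'}(u)=1-\alpha_{H'}/D$. With $X=\varphi_{H_T}(u)-\varphi_{H_T}(v_T)$, Lemma~\ref{lem:explore} therefore gives
\[
\mathbb{E}[X]=\varphi_H(u)-\varphi_H(e^+).
\]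
If $v_T=u$, then $X=0$. If $v_T=0$, then $X=b:=\varphi_{H_T}(u)$. Every path to $x$ passes through $u$, so $\varphi_{H_T}(w)\le b$ for all $w\ne x$, and no edge out of $0$ ends at $x$. The two formulas in \eqref{eq:alpha} give $D(1-b)=\alpha_{H_T}\le Db$, that is, $b\ge\frac12$. Hence $\mathbb{E}[X]\ge\frac12\,\mu^H_{\{0,x\}}(v_T=0)$.
\end{proof}

The proof needs no information on $H_T$ away from the roots. This is what makes it usable: a long exploration changes the graph in a way that we cannot control, and all fine estimates are made on the graph \emph{before} the exploration.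

\begin{example}\label{ex:path}
Take vertices $0,w,u,x$ with $D$ edges in each direction between $0$ and $w$, $m$ between $w$ and $u$, and $D$ between $u$ and $x$. From $(m+D)\varphi(w)=m\varphi(u)$ and the symmetry $\varphi(u)+\varphi(w)=1$ we get $\varphi(w)=\frac{m}{2m+D}$ and $\varphi(u)=\frac{m+D}{2m+D}$. A strand from $0$ ends at $0$ with probability more than $\frac12$, but by Proposition~\ref{prop:model} it does so without visiting $u$ with probability at most $\frac{2D}{2m+D}$. The exact value follows from Lemmas~\ref{lem:count} and~\ref{lem:contract}. Each of the $D$ edges $w\to0$ is the successor of $e$ with probability $(m+D-1)^{-1}\tau(H^*)/\tau(H)$, where the matrix--tree theorem gives $\tau(H)=(m+D)^2-m^2=D(2m+D)$ and $\tau(H^*)=(m+D-1)(m+D)-m^2=m(2D-1)+D(D-1)$. The probability is $\frac{m(2D-1)+D(D-1)}{(2m+D)(m+D-1)}$, asymptotic to $\frac{2D-1}{2m}$ as $m\to\infty$, against $\frac{2D}{2m}$ for the bound.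
\end{example}

On the torus a large box $U$ around $x$ replaces $u$, and an average $b_H$ of $\varphi_H$ over a sphere around $x$ replaces $\varphi_H(u)$ (Section~\ref{sec:box}). The difference $b_H-\varphi_H(e^+)$ is not small at the very start, because the walk from a neighbor of $0$ returns to $0$ quickly with positive probability. So we first reveal the configuration near $0$ and show that either the strand has already returned or the walk from its tip escapes (Section~\ref{sec:local}). After escape the walk mixes before it sees either root, and the difference is small (Section~\ref{sec:global}).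

\section{Reduction to two roots}\label{sec:reduction}

For a torus vertex $x$ and an integer $\rho'$ let $U_x=\{z:\|z-x\|\le\rho'\}$.

\begin{proposition}\label{prop:key}
Let $d\ge3$ and $0<\varepsilon\le\eta/2$. There are $K,\rho',N_0$, depending only on $\varepsilon$ and $d$, such that for all $N\ge N_0$, all $x$ with $\|x\|\ge N/4$ and all $e\in\operatorname{Out}(0)$:
\begin{itemize}
\item[(a)] $\mu^G_{\{0,x\}}\bigl(L_e>K,\ \text{the strand of $e$ ends at $0$ and avoids $U_x$}\bigr)\le7\varepsilon/\eta$;
\item[(b)] $\alpha_G\ge\kappa/4$, for the roots $0,x$.
\end{itemize}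
\end{proposition}

A strand with fewer than $\delta n$ edges comes near only a small fraction of all $x$, and this turns Proposition~\ref{prop:key} into a statement about lengths.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Call the target error $\varepsilon_0$. Let $0<\varepsilon\le\eta/2$, take $K,\rho',N_0\ge4$ from the proposition, and let $\delta>0$, $N\ge N_0$, $e\in\operatorname{Out}(0)$. For $\|x\|\ge N/4$ let $\mathcal{A}_x$ be the event that the successors of $e$ return to $0$ after a total of more than $K$ and fewer than $\delta n$ edges without visiting $U_x$. Since $x\in U_x$, this event depends only on $(\sigma_v)_{v\notin\{0,x\}}$. By Lemma~\ref{lem:root}, (b) and (a),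
\[
\mu^G_{\{0\}}(\mathcal{A}_x)\le\frac{8d}{\kappa}\cdot\frac{7\varepsilon}{\eta}=\frac{7\varepsilon}{\eta^2}.
\]
At most $(N/2+1)^d\le(3/4)^3n\le n/2$ vertices have $\|x\|<N/4$, so at least $n/2$ values of $x$ are allowed. Under $\mu^G_{\{0\}}$, on the event $\{K<L_e<\delta n\}$ the strand has fewer than $\delta n$ distinct vertices and visits $U_x$ for at most $\delta n(2\rho'+1)^d$ values of $x$; for all other allowed $x$ the event $\mathcal{A}_x$ occurs. Averaging over the allowed $x$ and summing over the $2d$ edges $e$,
\[
\mu^G_{\{0\}}\bigl(K<L_e<\delta n\text{ for some }e\bigr)\le2d\Bigl(\frac{7\varepsilon}{\eta^2}+2\delta(2\rho'+1)^d\Bigr).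
\]
Choose $\varepsilon$ with $14d\varepsilon/\eta^2\le\varepsilon_0/2$, which fixes $K$ and $\rho'$, and then $\delta$ with $4d\delta(2\rho'+1)^d\le\varepsilon_0/2$. Under $\mu^G_{\{0\}}$ the $L_e$ are the excursion lengths of $\mathcal{C}_N$.
\end{proof}

\begin{remark}
It is tempting to take all of $U_x$ as roots, since Lemma~\ref{lem:exit} then compares reaching $U_x$ with reaching $0$ directly. The proof of Lemma~\ref{lem:root} shows that the density of $\mu^G_{\{0\}}$ is then proportional to $\tau_{\{0\}}$ of the graph of strands on $\{0\}\cup U_x$. The argument needs a bound on the density that does not depend on $\rho'$, because $\rho'$ is chosen after $\varepsilon$. With the single extra root $x$ the bound is $2d/\alpha_G\le1/\eta$.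
\end{remark}

\section{The box around the second root}\label{sec:box}

In the model case two properties of $u$ were used: $\varphi(u)$ is an affine function of $\alpha$ with fixed coefficients, and $\varphi(u)$ dominates $\varphi$ elsewhere. We recover both, up to $\varepsilon$, for graphs that coincide with the torus near $x$. For integers $1\le\rho<\rho'$ with $2\rho'+1<N$ put
\[
U=U_x,\quad U^\circ=\{\|z-x\|<\rho'\},\quad\partial U=\{\|z-x\|=\rho'\},\quad S=\{\|z-x\|=\rho\}.
\]

\begin{definition}
A balanced graph $H$ whose vertices are torus vertices, with roots $0,x$ and $\Omega_{\{0,x\}}(H)\ne\emptyset$, is \emph{intact at $U$} if $U$ is contained in its vertex set, $0\notin U$, the out-edges of the vertices of $U$ are exactly those of $G$, and the in-edges of the vertices of $U^\circ$ are exactly those of $G$.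
\end{definition}

In-edges of $\partial U$ may be altered; the exploration will stop with a contracted edge ending there. Identify $U$ with a box of $\mathbb{Z}^d$ and put, for simple random walk,
\[
m(y)=\sum_{w\sim x}P_w(\text{hit $S$ before $x$, first at $y$})\quad(y\in S),\qquad\kappa_\rho=\sum_{y\in S}m(y).
\]
These numbers depend only on $d$, $\rho$ and $y-x$. We have $\kappa\le\kappa_\rho\le2d$, because a walk on $\mathbb{Z}^d$ that never hits $x$ hits $S$. For $H$ intact at $U$ define
\[
b_H=1-\alpha_H/\kappa_\rho .
\]

\begin{lemma}\label{lem:box}
If $H$ is intact at $U$, then $b_H=\kappa_\rho^{-1}\sum_{y\in S}m(y)\varphi_H(y)$. Moreover, for every $\varepsilon>0$ there are $\rho_1(\varepsilon)$ and $\rho_1'(\rho,\varepsilon)$ such that, if $\rho\ge\rho_1(\varepsilon)$ and $\rho'\ge\rho_1'(\rho,\varepsilon)$, every $H$ intact at $U$ satisfies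
\[
\varphi_H(v)\le b_H+\varepsilon\qquad\text{for every vertex }v\notin U^\circ .
\]
\end{lemma}

\begin{proof}
Started in $U$, the walk on $H$ is simple random walk until it hits $\partial U$. From a neighbor $w$ of $x$ it must visit $S$ before it can reach $0\notin U$, so $1-\varphi_H(w)=\sum_yP_w(\text{hit $S$ before $x$, first at $y$})(1-\varphi_H(y))$. Summing over $w$, \eqref{eq:alpha} gives $\alpha_H=\kappa_\rho-\sum_ym(y)\varphi_H(y)$, which is the first claim.

\emph{$\varphi_H$ is almost constant on $S$.} For $y\in U$ let $\psi(y)=E_y[\varphi_H(Y'_{T'})]$, where $Y'$ is simple random walk, not stopped at $x$, and $T'$ its hitting time of $\partial U$. The value $\varphi_H(y)$ is the same expectation with the walk stopped also at $x$. So for $y\in S$, $|\varphi_H(y)-\psi(y)|$ is at most the probability that simple random walk on $\mathbb{Z}^d$ from $y$ ever hits $x$, which by transience is at most $\varepsilon/4$ for $\rho\ge\rho_1(\varepsilon)$. The function $\psi$ has values in $[0,1]$ and is harmonic in $U^\circ$, including at $x$. For fixed $\rho$, every such function oscillates by at most $\varepsilon/4$ on $S$ once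 $\rho'\ge\rho_1'(\rho,\varepsilon)$. Otherwise there would be radii $\rho'_k\to\infty$ and $[0,1]$-valued functions, harmonic in the boxes of radius $\rho'_k$ centered at a fixed point of $\mathbb{Z}^d$, with oscillation greater than $\varepsilon/4$ on the fixed finite set $S$. A diagonal subsequence would converge pointwise to a bounded harmonic function on $\mathbb{Z}^d$ with oscillation at least $\varepsilon/4$ on $S$, against the Liouville property. Thus $\varphi_H$ oscillates by at most $3\varepsilon/4$ on $S$, and since $b_H$ is an average over $S$, $\max_S\varphi_H\le b_H+\varepsilon$.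

\emph{Maximum principle.} Consider a path in $H$ from $v\notin U^\circ$ to $x$. After its last visit to the complement of $U^\circ$ every step has its head in $U^\circ$, hence is an edge of $G$ and changes the distance to $x$ by at most one. The distance goes from at least $\rho'$ to $0$, so the path visits $S$ before it ends. By the strong Markov property at the hitting time of $S$, $\varphi_H(v)\le\max_S\varphi_H$.
\end{proof}

Transience is used twice here: to neglect the root $x$ when the walk starts on $S$, and to keep $\kappa_\rho\ge\kappa>0$ as $\rho$ grows. For $d\le 2$ the walk is recurrent, $\kappa=0$, and the constant $\eta$ vanishes.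

\section{Escape from the origin}\label{sec:local}

Fix $x$ with $\|x\|\ge N/4$ and $e\in\operatorname{Out}(0)$, and write $\mu=\mu^G_{\{0,x\}}$. Let $0\le r<R<N/4$ be integers.

\subsection*{Resolving a box}
Let $V_r=\mathbb{Z}_N^d\setminus\Lambda_r$; \emph{exterior edges} are the edges of the torus with both ends in $V_r$. Let $\mathcal{F}_r$ be the $\sigma$-field generated by $(\sigma_v)_{v\in\Lambda_r\setminus\{0\}}$, and let $G_r$ be the random graph obtained by contracting all these relations; $G_0=G$. By Lemma~\ref{lem:contract}, the law of the remaining configuration given $\mathcal{F}_r$ is $\mu^{G_r}_{\{0,x\}}$. The graph $G_r$ has vertex set $V_r\cup\{0\}$, and all degrees are $2d$. Its edges are the exterior edges, in both directions, and the \emph{resolved edges}, which stand for paths that use at least one vertex of $\Lambda_r$ and have all interior vertices in $\Lambda_r\setminus\{0\}$. An endpoint of a resolved edge is $0$ or has norm $r+1$. Every edge at $0$ is resolved.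

Let $\mathcal{R}_r$ be the event that the strand of $e$ returns to $0$ without leaving $\Lambda_r$. It is $\mathcal{F}_r$-measurable and increasing in $r$. On $\mathcal{R}_r^c$, $e$ is the first edge of a resolved edge $\hat e$ from $0$ to a vertex $s$ of norm $r+1$. With $A=\Lambda_R\setminus\Lambda_r\ni s$ put
\[
q_r=P^{G_r}_s(\text{hit $0$ before leaving $\Lambda_R$}).
\]
Figure~\ref{fig:scales} shows these objects. The goal of this section is to find a scale $r$, below a bound depending only on $\varepsilon$ and $d$, at which $\mathcal{R}_r^c\cap\{q_r\ge\varepsilon\}$ is unlikely.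

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (-0.8,-0.8) rectangle (0.8,0.8);
\draw (-0.8,-0.8) rectangle (0.8,0.8);
\draw (-2,-2) rectangle (2,2);
\node at (-0.45,-0.5) {$\Lambda_r$};
\node at (-1.6,-1.65) {$\Lambda_R$};
\fill (0,0) circle (2pt) node[above left] {$0$};
\fill (1,0.4) circle (2pt) node[below right] {$s$};
\draw[very thick,->] (0,0) .. controls (0.3,0.6) and (0.6,0) .. (0.95,0.38);
\draw (6,-1.6) rectangle (9.2,1.6);
\draw[dashed] (6.9,-0.7) rectangle (8.3,0.7);
\fill (7.6,0) circle (2pt) node[right] {$x$};
\node at (8.55,0.9) {$S$};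
\node at (8.85,-1.3) {$U$};
\draw[->] (1,0.4) .. controls (2.5,2.6) and (3.5,-2.5) .. (4.3,0)
  .. controls (4.7,1.5) and (5.3,1.2) .. (5.95,0.5);
\fill (6,0.5) circle (2pt) node[below left] {$v_T$};
\end{tikzpicture}
\caption{The scales of the proof. The configuration is revealed in the box $\Lambda_r$ around the root $0$, which contracts the start of the strand to one edge from $0$ to $s$ (thick). The strand is then explored from $s$ until it returns to $0$ or enters the box $U$ around the distant root $x$ at a boundary point $v_T$. The dashed sphere $S$ lies deep inside $U$.}\label{fig:scales}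
\end{figure}

The resolved edges rewire the boundary of $\Lambda_r$ in an arbitrary, nonreversible way, and $q_r$ concerns the walk, not the strand. We proceed in two steps. If $q_r\ge\varepsilon$, then $G_r$ contains a path of bounded length from $s$ to $0$; and the strand follows any given such path with probability bounded below. So whenever the walk has not escaped, the strand has a fixed chance to close up at the next scale, which cannot happen at too many scales. For this iteration the bounds must not depend on $r$. The uniformity comes from the next lemma, which through \eqref{eq:energy} controls Green functions on $G_r$ using the exterior edges alone. Let $\mathcal{E}_r(f)=\sum_{\{u,v\}}(f(u)-f(v))^2$, the sum over undirected exterior edges, and $p^*=2d/(d-2)$.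

\begin{lemma}[Sobolev inequality outside a box]\label{lem:sobolev}
There are $C_S=C_S(d)$ and, for each $r$, a number $N_1(r)$ such that for $N\ge N_1(r)$ the graph $V_r$ with the exterior edges is connected, and:
\begin{itemize}
\item[(i)] if $f\ge0$ on $V_r$ and $|\operatorname{supp}f|\le\frac12|V_r|$, then $\bigl(\sum f^{p^*}\bigr)^{2/p^*}\le C_S\,\mathcal{E}_r(f)$;
\item[(ii)] $|f(u)-f(v)|^2\le4C_S\,\mathcal{E}_r(f)$ for all $f$ on $V_r$ and $u,v\in V_r$.
\end{itemize}
\end{lemma}

The proof is in Section~\ref{sec:sobolev}. The exponent $p^*$ is finite and positive only for $d\ge3$.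

\subsection*{From the walk to a short path}

\begin{lemma}\label{lem:path}
For $\varepsilon\in(0,1)$ there is an integer $M=M(\varepsilon,d)\ge1$ such that for all $r<R$ and $N$ large in terms of $r,R$: on $\mathcal{R}_r^c\cap\{q_r\ge\varepsilon\}$ there is a directed path $s=v_0\to v_1\to\dots\to v_j=0$ in $G_r$ with distinct vertices, $1\le j\le M$ and $v_0,\dots,v_{j-1}\in A$.
\end{lemma}

\begin{proof}
Let $N\ge N_1(r)$ be so large that $|A|\le\frac12|V_r|$. Note $x\notin A$. Since $V_r$ is connected, the walk on $G_r$ can leave $A$ from every point, and $\Delta_A$ is invertible, where $\Delta=\Delta_{G_r}$. Put $g(v)=\Delta_A^{-1}(s,v)$ for $v\in A$ and $g=0$ elsewhere. By \eqref{eq:green}, $g(v)$ is the expected number of traversals of any one out-edge of $v$ by the walk from $s$ before it leaves $A$. We show that the set where $g$ is large is small and connects $s$ to $0$.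

The walk hits $0$ before leaving $\Lambda_R$ exactly when it leaves $A$ along an edge into $0$. So $q_r$ is the sum of $g(v)$ over the at most $2d$ edges $v\to0$ with $v\in A$, and for one of them, $v^*\to0$, we have $g(v^*)\ge\varepsilon':=\varepsilon/(2d)$.

By definition $\Delta_A^Tg=\delta_s$. Both directions of every exterior edge are present in $G_r$, so \eqref{eq:energy} gives $\mathcal{E}_r(g)\le\langle g,\Delta g\rangle=\langle\Delta_A^Tg,g\rangle=g(s)$. By Lemma~\ref{lem:sobolev}(i), $g(s)^2\le(\sum g^{p^*})^{2/p^*}\le C_S\,g(s)$. Hence $g(s)\le C_S$ and $\sum g^{p^*}\le C_S^{p^*}$, and the set $Q=\{v\in A:g(v)\ge\varepsilon'\}$ has at most $M:=\lceil(C_S/\varepsilon')^{p^*}\rceil$ elements.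

Let $Q_0\ni v^*$ be the set of vertices of $Q$ from which $v^*$ can be reached by a directed path of $G_r$ inside $Q$. Suppose $s\notin Q_0$, and let $\mathcal{W}$ be the set of maximizers of $g$ on $Q_0$. For $v\in\mathcal{W}$ we have $v\ne s$, so $(\Delta_A^Tg)(v)=0$, which reads
\[
2d\,g(v)=\sum_{u\to v}g(u),
\]
a sum over the in-edges of $v$; by balance there are exactly $2d$ of them. A tail $u\in Q_0$ has $g(u)\le g(v)$. A tail $u\notin Q_0$ is not in $Q$, since a point of $Q$ with an edge to $v\in Q_0$ lies in $Q_0$; so $g(u)<\varepsilon'\le g(v)$. Equality forces all tails to lie in $\mathcal{W}$. Thus the nonempty set $\mathcal{W}\subset A$ contains all exterior neighbors of its points, and connectedness gives $\mathcal{W}=V_r\ni x$, a contradiction. Hence $s\in Q_0$. Take a path with distinct vertices from $s$ to $v^*$ inside $Q$ and append the edge $v^*\to0$.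
\end{proof}

\subsection*{From a short path to the strand}

\begin{lemma}\label{lem:follow}
In the situation of Lemma~\ref{lem:path}, the conditional probability given $\mathcal{F}_r$ that the strand of $e$ continues after $\hat e$ along the path is at least $\gamma=\gamma(M,d)>0$, and if it does so then $\mathcal{R}_{r+M}$ occurs.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_j$ be the edges of the path. The event consists of the admissible relations $\hat e\mapsto g_1\mapsto\dots\mapsto g_j$ at the distinct vertices $v_0,\dots,v_{j-1}$, which are not roots. The contracted graph is $G'=G_r\setminus\{\hat e,g_1,\dots,g_j\}$ plus a loop at $0$. The degree of each $v_i$, $i<j$, drops from $2d$ to $2d-1$, so by Lemmas~\ref{lem:count} and~\ref{lem:contract} the probability is $(2d-1)^{-j}\,\tau(G')/\tau(G_r)$ with $\tau=\tau_{\{0,x\}}$. It remains to show that deleting a short cycle destroys only a bounded fraction of the forests. The two Laplacians differ by a matrix of rank at most $j$, so a bound on the Green function of $G'$ suffices.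

We removed a closed cycle, so $G'$ is balanced. The path has distinct vertices and $\hat e$ is not exterior, so $G'$ keeps at least one direction of each exterior edge. Hence $V_r$ lies in one component of $G'$, this component is strongly connected, and every vertex of $V_r$ can reach $x$. So the restriction $\Delta'$ of $\Delta_{G'}$ to $V_r\setminus\{x\}$ is invertible; let $\Gamma=(\Delta')^{-1}\ge0$. Fix $v$ and let $g=\Gamma(\cdot,v)$, extended by zero to the roots. By \eqref{eq:green}, $g(w)=P_w^{G'}(\text{hit $v$ before the roots})\,g(v)\le g(v)$. By \eqref{eq:energy}, $\frac12\mathcal{E}_r(g)\le\langle g,\Delta_{G'}g\rangle=g(v)$. Lemma~\ref{lem:sobolev}(ii) gives $g(v)^2=|g(v)-g(x)|^2\le8C_S\,g(v)$. Therefore $0\le\Gamma(w,v)\le C_1:=8C_S$ for all $w,v$.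

The row of the Laplacian at a vertex is determined by its out-edges, and $\hat e$ leaves the root $0$. So the restriction of $\Delta_{G_r}$ to $V_r\setminus\{x\}$ equals $\Delta'+\sum_{i=0}^{j-1}\delta_{v_i}(\delta_{v_i}-\delta_{v_{i+1}})^T$, where $\delta_{v_j}:=0$. The matrix--tree theorem and the identity $\det(\Delta'+P_1P_2^T)=\det\Delta'\,\det(I+P_2^T\Gamma P_1)$ give
\[
\frac{\tau(G_r)}{\tau(G')}=\det(I_j+Z),\qquad Z_{ik}=\Gamma(v_i,v_k)-\Gamma(v_{i+1},v_k),\quad\Gamma(0,\cdot):=0,
\]
and $|Z_{ik}|\le C_1$. Hadamard's inequality bounds a determinant by the product of the Euclidean norms of the rows, here by $(\sqrt M(1+C_1))^M$. So $\gamma=\bigl((2d-1)\sqrt M(1+C_1)\bigr)^{-M}$ works.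

Finally $\|v_0\|=r+1$, an exterior step raises the norm by at most $1$, and a resolved edge runs inside $\Lambda_r$ and ends at norm $r+1$ or at $0$. So $\|v_i\|\le r+1+i\le r+M$ for $i\le j-1$, and the strand returns to $0$ inside $\Lambda_{r+M}$.
\end{proof}

\begin{lemma}[A good scale]\label{lem:scale}
Let $\varepsilon\in(0,1)$, let $M,\gamma$ be as above, $J=\lceil1/(\gamma\varepsilon)\rceil$, $r_k=kM$ and $R>r_J$. For $N$ large in terms of $\varepsilon,R,d$, for every $x$ with $\|x\|\ge N/4$ and every $e\in\operatorname{Out}(0)$, there is $k\in\{1,\dots,J\}$ with $\mu(\mathcal{R}_{r_k}^c\cap\{q_{r_k}\ge\varepsilon\})\le\varepsilon$.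
\end{lemma}

\begin{proof}
Choose a path as in Lemma~\ref{lem:path} for each atom of $\mathcal{F}_{r_k}$ in $\mathcal{R}_{r_k}^c\cap\{q_{r_k}\ge\varepsilon\}$. Lemma~\ref{lem:follow} gives $\mu(\mathcal{R}_{r_{k+1}}\setminus\mathcal{R}_{r_k})\ge\gamma\,\mu(\mathcal{R}_{r_k}^c\cap\{q_{r_k}\ge\varepsilon\})$. The events on the left are disjoint for $k=1,\dots,J$, so one of them has probability at most $1/J\le\gamma\varepsilon$.
\end{proof}

\section{From escape to the box at $x$}\label{sec:global}

\subsection*{Mixing before hitting}
We need to know that $\varphi$ is almost constant away from the two roots. The reason is that the walk on the torus mixes in time of order $N^2$ but needs time of order $N^d$ to find a distant finite set. Let $Y$ be the continuous-time walk on $G$ that jumps along each out-edge at rate $1$, let $p_t(y,z)=P_y(Y_t=z)$, and let $t_N=N^{5/2}$, which lies between the two time scales because $d\ge3$.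

\begin{lemma}\label{lem:walk}
There is $C=C(d)$ such that for all $N\ge3$, all $y,z$ and $0<u_0\le u_1$,
\begin{equation}\label{eq:hit}
P_y(Y_t=z\text{ for some }t\in[u_0,u_1])\le C\Bigl(u_0^{1-d/2}+\frac{u_1+1}{n}\Bigr).
\end{equation}
Moreover:
\begin{itemize}
\item[(i)] for every $\varepsilon>0$ and $\ell\ge 1$ there is an integer $\rho_0\ge1$ such that for $N$ large, every set $Z$ with $|Z|\le \ell$ and every $y$ at distance at least $\rho_0$ from $Z$ satisfy $P_y(Y\text{ hits }Z\text{ by time }t_N)\le\varepsilon$;
\item[(ii)] the total variation distance between the law of $Y_{t_N}$ and the uniform law tends to $0$ as $N\to\infty$, uniformly in the starting point.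
\end{itemize}
\end{lemma}

\begin{proof}
The coordinates of $Y$ are independent walks on $\mathbb{Z}_N$, with eigenvalues $\lambda_k=2(1-\cos\frac{2\pi k}N)=4\sin^2\frac{\pi k}{N}\ge16k^2/N^2$ for $|k|\le N/2$. By Fourier inversion each one-dimensional transition probability at time $t$ is at most
\[
\frac1N\sum_ke^{-t\lambda_k}\le\frac1N\Bigl(1+2\sum_{k\ge1}e^{-16tk^2/N^2}\Bigr)\le\frac1N+\frac2N\int_0^\infty e^{-16t\xi^2/N^2}\,d\xi=\frac1N+\frac{\sqrt\pi}{4\sqrt t}.
\]
Taking the $d$-th power, $p_t(y,z)\le C'(t^{-d/2}+n^{-1})$. From the first time in $[u_0,u_1]$ at which $Y$ is at $z$, the expected time spent at $z$ within the next unit of time is at least $(1-e^{-2d})/(2d)\ge1/(4d)$. So the left side of \eqref{eq:hit} is at most $4d\int_{u_0}^{u_1+1}p_t(y,z)\,dt$, and \eqref{eq:hit} follows because $t^{-d/2}$ is integrable at infinity for $d\ge3$.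

(i) Choose $u_0$ with $\ell Cu_0^{1-d/2}\le\varepsilon/3$. Hitting $Z$ before time $u_0$ requires at least $\rho_0$ jumps, and the number of jumps is Poisson with mean $2du_0$; choose $\rho_0$ so that this has probability at most $\varepsilon/3$. Then use \eqref{eq:hit} with $u_1=t_N$ for each $z\in Z$, and $\ell C(t_N+1)/n\le\varepsilon/3$ for $N$ large.

(ii) By the Cauchy--Schwarz inequality and symmetry of $p_t$, the distance at time $t$ is at most $\frac12\bigl(n\sum_z(p_t(y,z)-\frac1n)^2\bigr)^{1/2}=\frac12\bigl(n\,p_{2t}(y,y)-1\bigr)^{1/2}$. By the display above, $n\,p_{2t}(y,y)\le(1+2\sum_{k\ge1}e^{-32tk^2/N^2})^d$, which tends to $1$ at $t=t_N$ since $t_N/N^2\to\infty$.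
\end{proof}

\subsection*{Choice of constants}
Fix $0<\varepsilon\le\eta/2$; then $\varepsilon\le\frac18$ and $2d\varepsilon\le\kappa/2$. Choose, in this order:
\begin{itemize}
\item $M,\gamma,J$ and $r_k=kM$ as in Lemma~\ref{lem:scale}, and $K=2d(2r_J+1)^d$;
\item $\rho_0$ from Lemma~\ref{lem:walk}(i) for $\varepsilon$ and $\ell=(2r_J+1)^d+1$; then $R=r_J+\rho_0$ and an integer $\rho\ge\max(\rho_0,\rho_1(\varepsilon))$;
\item an integer $\rho'>\rho$ with $\rho'\ge\rho_1'(\rho,\varepsilon)$;
\item $N_0$ so large that for $N\ge N_0$ Lemmas~\ref{lem:scale} and~\ref{lem:walk}(i) apply, the distance in Lemma~\ref{lem:walk}(ii) is at most $\varepsilon$, and $R+\rho'+2<N/4$.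
\end{itemize}
All of these depend only on $\varepsilon$ and $d$. Let $N\ge N_0$, $\|x\|\ge N/4$, $e\in\operatorname{Out}(0)$. Every $z\in U$ has $\|z\|>R+2$. For $0\le r\le r_J$, vertices of $U$ are therefore not endpoints of resolved edges and all their edges are exterior, so $G_r$ is intact at $U$. Write $\varphi_r=\varphi_{G_r}$ and $b_r=b_{G_r}$.

\begin{lemma}[Flatness]\label{lem:flat}
Let $0\le r\le r_J$. Define $\bar\varphi=\varphi_r$ on $V_r$, $\bar\varphi=0$ on $\Lambda_r$, and $\hat\varphi=\frac1n\sum_v\bar\varphi(v)$. For every realization of $G_r$ and every $y\notin\Lambda_R$ with $\|y-x\|\ge\rho$, we have $|\varphi_r(y)-\hat\varphi|\le2\varepsilon$. In particular $b_r\le\hat\varphi+2\varepsilon$.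
\end{lemma}

\begin{proof}
The set $Z=\Lambda_r\cup\{x\}$ has at most $\ell$ points, and $y$ is at distance at least $\rho_0$ from it. Let $\tilde Y$ be the continuous-time walk on $G_r$ from $y$, with rate $1$ per out-edge, stopped at $\{0,x\}$. The out-edges in $G_r$ of a vertex of $V_r$ are its exterior edges and one resolved edge for each edge of $G$ into $\Lambda_r$. Using the same clocks, $\tilde Y$ and $Y$ agree until $Y$ first hits $Z$, which happens by time $t_N$ with probability at most $\varepsilon$. Since $\varphi_r$ is harmonic for $G_r$ off the roots, $\varphi_r(y)=E[\varphi_r(\tilde Y_{t_N})]$, and all values lie in $[0,1]$, so $|\varphi_r(y)-E_y\bar\varphi(Y_{t_N})|\le\varepsilon$. By Lemma~\ref{lem:walk}(ii), $|E_y\bar\varphi(Y_{t_N})-\hat\varphi|\le\varepsilon$. Points of $S$ satisfy the hypotheses on $y$, and $b_r$ is an average of $\varphi_r$ over $S$ by Lemma~\ref{lem:box}.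
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}(b)]
Take $r=0$, so that $G_0=G$ and $\bar\varphi=\varphi_G$. The automorphism $v\mapsto x-v$ swaps the roots, so $\varphi_G(v)+\varphi_G(x-v)=1$ and $\hat\varphi=\frac12$. By Lemma~\ref{lem:flat}, $\alpha_G=\kappa_\rho(1-b_G)\ge\kappa(\frac12-2\varepsilon)\ge\kappa/4$.
\end{proof}

\subsection*{The exploration}
The next lemma is Proposition~\ref{prop:model} on the torus.

\begin{lemma}\label{lem:global}
Let $1\le r\le r_J$, and let $\mathcal{D}$ be the event that the strand of $e$ ends at $0$ without visiting $U$. On $\mathcal{R}_r^c\cap\{q_r<\varepsilon\}$ we have $\mu(\mathcal{D}\mid\mathcal{F}_r)\le6\varepsilon/\eta$.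
\end{lemma}

\begin{proof}
Fix an atom of $\mathcal{F}_r$ in $\mathcal{R}_r^c\cap\{q_r<\varepsilon\}$; the conditional law is $\mu^{G_r}_{\{0,x\}}$. Explore the strand of $\hat e$ in $H=G_r$ from $v_0=s$ with $W=\{0\}\cup U$, as in Lemma~\ref{lem:explore}. Here $s\notin W$, so $T\ge1$. The paths represented by resolved edges stay in $\Lambda_{r+1}$ and do not visit $U$, so $\mathcal{D}=\{v_T=0\}$.

\emph{The start: $b_r-\varphi_r(s)\le5\varepsilon$.} With probability $1-q_r>1-\varepsilon$ the walk on $G_r$ from $s$ leaves $\Lambda_R$ before hitting $0$; until then it has not met $x$. Resolved edges end at $0$ or at norm $r+1\le R$, so the exit is along an exterior edge to a point $y$ of norm $R+1$. Then $y\notin U$, so $\|y-x\|>\rho$. Let $\beta\le1$ be the minimum of $\varphi_r$ over the points of norm $R+1$. By Lemma~\ref{lem:flat}, $\varphi_r(s)\ge(1-\varepsilon)\beta\ge\beta-\varepsilon\ge\hat\varphi-3\varepsilon\ge b_r-5\varepsilon$.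

\emph{$H_T$ is intact at $U$.} The edges contracted are $\hat e$ and edges with tails $v_0,\dots,v_{T-1}\notin W$. So no out-edge of $U$ is removed, and no in-edge of $U^\circ$, because those have tails in $U$. The only new edge is $0\to v_T$. If $v_T\in U$, it was entered from $v_{T-1}\notin U$ along an exterior edge, so $v_T\in\partial U$. In both cases $v_T\notin U^\circ$.

Put $X=b_{H_T}-\varphi_{H_T}(v_T)$. Since $b_H=1-\alpha_H/\kappa_\rho$ with a constant $\kappa_\rho$ that does not depend on $H$, Lemma~\ref{lem:explore} gives $\mathbb{E}[X\mid\mathcal{F}_r]=b_r-\varphi_r(s)\le5\varepsilon$.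

\emph{If $v_T\in\partial U$}, then $X\ge-\varepsilon$ by Lemma~\ref{lem:box}.

\emph{If $v_T=0$}, then $X=b:=b_{H_T}$. The $2d$ out-edges of $0$ in $H_T$ are the new loop and resolved edges; their heads are $0$ or have norm $r+1$, hence lie outside $U$. By the second formula in \eqref{eq:alpha} and Lemma~\ref{lem:box},
\[
\kappa_\rho(1-b)=\alpha_{H_T}=\sum_{g\in\operatorname{Out}(0)}\varphi_{H_T}(g^+)\le2d(b+\varepsilon),
\quad\text{so}\quad b\ge\frac{\kappa_\rho-2d\varepsilon}{\kappa_\rho+2d}\ge\frac{\kappa/2}{4d}=\eta,
\]
using $2d\varepsilon\le\kappa/2$ and $\kappa\le\kappa_\rho\le2d$.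

Together, $5\varepsilon\ge\mathbb{E}[X\mid\mathcal{F}_r]\ge\eta\,\mu(\mathcal{D}\mid\mathcal{F}_r)-\varepsilon$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}(a)]
Let $r=r_k$ be the scale given by Lemma~\ref{lem:scale}. On $\mathcal{R}_r$ the strand of $e$ consists of edges with tails in $\Lambda_r$, so $L_e\le2d|\Lambda_r|\le K$. Hence $\{L_e>K\}\subset\mathcal{R}_r^c$, and by Lemmas~\ref{lem:scale} and~\ref{lem:global},
\[
\mu(L_e>K,\mathcal{D})\le\mu(\mathcal{R}_r^c\cap\{q_r\ge\varepsilon\})+\mu(\mathcal{R}_r^c\cap\{q_r<\varepsilon\}\cap\mathcal{D})\le\varepsilon+\frac{6\varepsilon}\eta\le\frac{7\varepsilon}\eta.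
\]
\end{proof}

It remains to prove Lemma~\ref{lem:sobolev}.

\section{The Sobolev inequality outside a box}\label{sec:sobolev}

We derive Lemma~\ref{lem:sobolev} from an isoperimetric inequality, first on the torus and then on $V_r$; the point is that removing the box costs nothing in the constant once $N$ is large. Edges in this section are undirected. For $A\subset\mathbb{Z}_N^d$, $\partial A$ is the set of edges between $A$ and its complement. A \emph{line} in direction $i$ is a set of $N$ vertices differing only in the $i$-th coordinate; it is a cycle. Let $\pi_i$ be the number of lines in direction $i$ that meet $A$. For $d\ge2$ the Loomis--Whitney inequality says $|A|^{d-1}\le\prod_i\pi_i$, and with the arithmetic--geometric mean inequality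
\begin{equation}\label{eq:lw}
\sum_i\pi_i\ge d\,|A|^{(d-1)/d}.
\end{equation}

\begin{lemma}\label{lem:iso}
For $d\ge1$ there is $c_d>0$ such that $|\partial A|\ge c_d\min(|A|,|A^c|)^{(d-1)/d}$ for all $N\ge3$ and $\emptyset\ne A\subsetneq\mathbb{Z}_N^d$.
\end{lemma}

\begin{proof}
Induction on $d$; for $d=1$, $|\partial A|\ge2$. Let $d\ge2$. Since $\partial A=\partial A^c$, we may assume $|A|=\theta N^d$ with $\theta\le\frac12$. Let $F_i$ be the number of lines in direction $i$ contained in $A$. A line that meets $A$ without being contained in it carries at least two edges of $\partial A$. If $F_i\le\frac12\pi_i$ for all $i$, then $|\partial A|\ge\sum_i2(\pi_i-F_i)\ge\sum_i\pi_i$, and \eqref{eq:lw} concludes.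

Otherwise, say, $F_1>\frac12\pi_1\ge|A|/(2N)$. Index the lines $\ell_z$ in direction $1$ by $z\in\mathbb{Z}_N^{d-1}$ and put $h(z)=|A\cap\ell_z|/N$. Neighboring lines $\ell_z,\ell_{z'}$ are joined by at least $N|h(z)-h(z')|$ edges of $\partial A$, so
\[
|\partial A|\ge N\sum_{\{z,z'\}}|h(z)-h(z')|=N\int_0^1|\partial\{h>t\}|\,dt\ge N\int_{3/4}^1|\partial\{h>t\}|\,dt .
\]
For $t\in[\frac34,1)$ we have $|A|/(2N)\le F_1\le|\{h>t\}|\le\frac43|A|/N\le\frac23N^{d-1}$, so the complement of $\{h>t\}$ has at least $\frac13N^{d-1}\ge|A|/(2N)$ elements. By induction,
\[
|\partial A|\ge\frac N4\,c_{d-1}\Bigl(\frac{\theta N^{d-1}}2\Bigr)^{\frac{d-2}{d-1}}\ge\frac{c_{d-1}}8N^{d-1}\theta^{\frac{d-2}{d-1}}\ge\frac{c_{d-1}}8N^{d-1}\theta^{\frac{d-1}d}=\frac{c_{d-1}}8|A|^{\frac{d-1}d},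
\]
because $\theta\le1$ and $\frac{d-2}{d-1}\le\frac{d-1}d$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:sobolev}]
\emph{Isoperimetry in $V_r$.} For $A\subset V_r$ let $\partial_rA$ be the set of exterior edges in $\partial A$. Let $N\ge4r+2$ and $0<|A|\le\frac12|V_r|$. Suppose first $|A|<N/2$. Every line meets $V_r$ in a cycle or in a path of exterior edges with $N-2r-1\ge N/2>|A|$ vertices, so each line meeting $A$ carries an edge of $\partial_rA$, and \eqref{eq:lw} gives $|\partial_rA|\ge d|A|^{(d-1)/d}$. Suppose next $|A|\ge N/2$. Lemma~\ref{lem:iso} gives $|\partial A|\ge c_d|A|^{(d-1)/d}$, as $|A^c|\ge|A|$. The edges of $\partial A\setminus\partial_rA$ join $V_r$ to $\Lambda_r$, and there are at most $2d(2r+1)^{d-1}$ of them. For $N\ge N_1(r)$ this is at most $\frac12c_d(N/2)^{(d-1)/d}\le\frac12c_d|A|^{(d-1)/d}$. In both cases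
\[
|\partial_rA|\ge c\,|A|^{(d-1)/d},\qquad c=\min(d,c_d/2).
\]
If $V_r$ were disconnected, a smallest component would violate this bound.

\emph{(i)} Let $h\ge0$ with $|\operatorname{supp}h|\le\frac12|V_r|$, and write $h=\int_0^\infty\mathbf{1}_{\{h>t\}}\,dt$. Summing over exterior edges and using Minkowski's inequality in $\ell^{d/(d-1)}$,
\[
\sum_{\{u,v\}}|h(u)-h(v)|=\int_0^\infty|\partial_r\{h>t\}|\,dt\ge c\int_0^\infty|\{h>t\}|^{\frac{d-1}d}\,dt\ge c\Bigl(\sum h^{\frac d{d-1}}\Bigr)^{\frac{d-1}d}.
\]
Take $h=f^\lambda$ with $\lambda=\frac{2(d-1)}{d-2}$, so that $\frac{\lambda d}{d-1}=p^*=2(\lambda-1)$. We have $|f(u)^\lambda-f(v)^\lambda|\le\lambda|f(u)-f(v)|\bigl(f(u)^{\lambda-1}+f(v)^{\lambda-1}\bigr)$, and since each vertex has at most $2d$ exterior edges, $\sum_{\{u,v\}}\bigl(f(u)^{\lambda-1}+f(v)^{\lambda-1}\bigr)^2\le4d\sum f^{p^*}$. The Cauchy--Schwarz inequality gives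
\[
c\Bigl(\sum f^{p^*}\Bigr)^{\frac{d-1}d}\le2\lambda\sqrt d\;\mathcal{E}_r(f)^{1/2}\Bigl(\sum f^{p^*}\Bigr)^{1/2}.
\]
Since $\frac{d-1}d-\frac12=\frac1{p^*}$, this is (i) with $C_S=4\lambda^2d/c^2$.

\emph{(ii)} Let $f_0$ be a median of $f$, so that $g_\pm=(f-f_0)_\pm$ both have support of size at most $\frac12|V_r|$, and $\mathcal{E}_r(g_\pm)\le\mathcal{E}_r(f)$. By (i), $\sup g_\pm\le(\sum g_\pm^{p^*})^{1/p^*}\le(C_S\mathcal{E}_r(f))^{1/2}$. Hence $|f-f_0|\le(C_S\mathcal{E}_r(f))^{1/2}$ everywhere, and (ii) follows from the triangle inequality.
\end{proof}

\begin{thebibliography}{1}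
\bibitem{talk} \emph{From Euler to Stellaris: Some of my favorite open problems in probability}, \texttt{https://www.stat.berkeley.edu/users/aldous/Talks/Bristol\_2022.pdf}
\end{thebibliography}
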